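# Intervals maximize the spectral norm of Fourier minors

## 1. A theorem on minors of the Fourier matrix

**Theorem 1.** Let $n\ge 1$, let $DFT_n=(e^{2\pi i st/n})_{0\le s,t\le n-1}$ with rows and columns indexed by $\mathbb Z_n$, and for $R,C\subseteq\mathbb Z_n$ let $DFT^n_{R,C}$ be the submatrix with rows $R$ and columns $C$. Let $\|\cdot\|_2$ be the spectral norm, and call a set $\{a,a+1,\dots,a+k-1\}$ taken modulo $n$, with $1\le k\le n$, an interval. Let $R\subseteq\mathbb Z_n$ be an interval with $|R|=r$, and let $m\ge 1$ satisfy $mr\le n$. For every $C\subseteq\mathbb Z_n$ with $|C|=m$ and every interval $I\subseteq\mathbb Z_n$ with $|I|=m$,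
$$\|DFT^n_{R,C}\|_2\le\|DFT^n_{R,I}\|_2 .$$
If $r\ge 2$, equality holds only if $C$ is an interval.

There is a continuous companion, which we shall deduce from Theorem 1 at the end.

**Theorem 2.** Let $W\subset\mathbb R$ be a bounded interval and $T\subset\mathbb R$ measurable with $|T||W|\le 1$. Let $P_T$ be multiplication by $1_T$ and $P_W$ the Fourier projection onto frequencies in $W$, on $L^2(\mathbb R)$. Then $\|P_WP_T\|\le\|P_WP_{T_0}\|$, where $T_0$ is an interval with $|T_0|=|T|$.

Let us unpack the first theorem. Put $M=DFT^n_{R,C}$. For a vector $v\in\mathbb C^C$ the entries of $Mv$ are the numbers $\sum_{c\in C}v_ce^{2\pi isc/n}$ with $s\in R$, so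
$$\|M\|_2^2=\max_{\|v\|=1}\ \sum_{s\in R}\Big|\sum_{c\in C}v_ce^{2\pi i sc/n}\Big|^2 .$$
We put a signal on the set $C$ and ask how much of its Fourier energy can be forced into the frequency window $R$. The window is an interval, and $C$ is only constrained to have $m$ points. The theorem says that the best $C$ is an interval. In the special case $r\mid n$, $m=n/r$ this is a conjecture of Donoho and Stark, quoted in "On Determinants of Constrained Random Fourier Minors" (https://cse.buffalo.edu/faculty/regan/papers/pdf/JaRe07JFAA.pdf): for an interval $R$ and a set $C$ with $|C|\cdot|R|=n$, the norm $\|DFT^n_{R,C}\|_2$ is maximized when $C$ is also an interval. So the conjecture is true.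

When $r=1$, the minor is a single row of $m$ numbers of modulus $1$, so $\|M\|_2^2=m$ for every $C$. The inequality is trivial, and uniqueness is hopeless.

The smallest case with content is $n=4$, $r=m=2$. Take $R=\{0,1\}$. For $C=\{0,1\}$,
$$M=\begin{pmatrix}1&1\\1&i\end{pmatrix},\qquad M^*M=\begin{pmatrix}2&1+i\\1-i&2\end{pmatrix},$$
with largest eigenvalue $2+\sqrt2$. For $C=\{0,2\}$ the matrix is $\begin{pmatrix}1&1\\1&-1\end{pmatrix}$ and $M^*M=2\cdot\mathrm{Id}$, with largest eigenvalue $2$. The interval wins.

The range $mr\le n$ matters, at least for uniqueness. Take $n=4$, $r=3$, $R=\{0,1,2\}$, $m=2$, so that $mr=6>4$. For $C=\{0,1\}$ the off-diagonal entry of $M^*M$ is $1+i+i^2=i$; for $C=\{0,2\}$ it is $1-1+1=1$. Both matrices have diagonal $3$ and largest eigenvalue $4$, yet $\{0,2\}$ is not an interval.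

## 2. The norm as an eigenvalue of the Dirichlet kernel

From now on, until Section 11, $r\ge2$. Put
$$L=\frac nr\ge m .$$
This is a real number, not necessarily an integer.

**Step 1: the Gram matrix.** The purpose is to replace the complex matrix $M$ by a real symmetric matrix that depends only on differences. Write $R=\{a,\dots,a+r-1\}$ and represent the elements of $C$ by integers in $[0,n)$. Summing a geometric series,
$$(M^*M)_{c,c'}=\sum_{s=a}^{a+r-1}e^{2\pi is(c'-c)/n}=e^{2\pi i(a+\frac{r-1}2)(c'-c)/n}\; r\,\kappa(c-c'),\qquad \kappa(x)=\frac{\sin(\pi x/L)}{r\sin(\pi x/n)},$$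
where $\kappa$ is extended continuously to $x\in\mathbb R$, so $\kappa(0)=1$. The function $\kappa$ is even, and since $\pi(x+n)/L=\pi x/L+\pi r$,
$$\kappa(x+n)=(-1)^{r-1}\kappa(x). \tag{1}$$
With $\beta=2\pi(a+\frac{r-1}2)/n$ the phase is $e^{-i\beta c}e^{i\beta c'}$. It is a conjugation by a diagonal unitary matrix and does not change eigenvalues. Hence
$$\|M\|_2^2=r\,\Lambda(C),\qquad \Lambda(C)=\lambda_{\max}\big[\kappa(c-c')\big]_{c,c'\in C}. \tag{2}$$
Here and below we use the textbook fact that for a real symmetric matrix $A$, $\lambda_{\max}(A)=\max_{\|v\|=1}v^{\mathsf T}Av$, the maximum over real unit vectors, attained exactly at eigenvectors for $\lambda_{\max}$.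

**Step 2: all intervals of length $m$ are equivalent.** By (1), replacing a representative $c$ by $c+n$ multiplies the row and the column of $c$ by $(-1)^{r-1}$, which is conjugation by a diagonal $\pm1$ matrix. So $\Lambda(C)$ does not depend on the representatives. For an interval $I$ with $|I|=m$ we may use consecutive integers, and
$$\Lambda(I)=\Lambda_m:=\lambda_{\max}\big[\kappa(i-j)\big]_{0\le i,j<m}.$$
The first part of Theorem 1 is therefore the inequality $\Lambda(C)\le\Lambda_m$.

It helps to measure $x$ in units of $L$. With $t=x/L$,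
$$\kappa(x)=\kappa_r(t),\qquad \kappa_r(t)=\frac{\sin\pi t}{r\sin(\pi t/r)} .$$
For instance $\kappa_2(t)=\cos\frac{\pi t}2$ and $\kappa_3(t)=\frac13\big(1+2\cos\frac{2\pi t}3\big)$. The interval $|t|<1$ carries the main lobe; beyond it come the side lobes.

**Lemma 3.** (a) For fixed $\alpha>0$, the function $\rho\mapsto\rho\sin(\alpha/\rho)$ is nondecreasing in real $\rho\ge\alpha/\pi$. (b) $\kappa_r$ is strictly decreasing on $[0,1]$, from $1$ to $0$.

*Proof.* (a) With $z=\alpha/\rho\in(0,\pi]$ the derivative is $\sin z-z\cos z$. It vanishes at $z=0$ and has derivative $z\sin z\ge0$ on $[0,\pi]$, so it is nonnegative.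

(b) Clearly $\kappa_r(0)=1$ and $\kappa_r(1)=0$. For $0<t<1$,
$$t\,\frac{d}{dt}\log\kappa_r(t)=\pi t\cot\pi t-\frac{\pi t}r\cot\frac{\pi t}r .$$
The function $z\cot z$ has derivative $\frac{\sin2z-2z}{2\sin^2z}<0$ on $(0,\pi)$, and $\pi t>\pi t/r$, so the right side is negative. $\square$

**The case $m=2$ by hand.** Only differences matter, so let $C=\{0,d\}$ with $1\le d\le n-1$. The matrix is $\begin{pmatrix}1&\kappa(d)\\\kappa(d)&1\end{pmatrix}$, so $\Lambda(C)=1+|\kappa(d)|$, and we must show that $|\kappa(d)|$ is largest at $d=1$. By (1) and evenness, $|\kappa(n-d)|=|\kappa(d)|$, so let $2\le d\le n/2$. If $d\le L$, then $\kappa(d)<\kappa(1)$ by Lemma 3(b). If $d>L$, then $r\ge3$, and since $\pi/r<\pi d/n\le\pi/2$, Lemma 3(a) with $\alpha=\pi$ gives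
$$|\kappa(d)|\le\frac1{r\sin(\pi/r)}\le\frac1{3\sin(\pi/3)}=\frac2{3\sqrt3}<0.39 .$$
On the other side $1\le L/2$, so $\kappa(1)\ge\kappa_r(\tfrac12)=\frac1{r\sin(\pi/2r)}\ge\frac2\pi>0.63$. So $C=\{0,1\}$ is best, strictly better than every pair that is not an interval. Even here two different arguments appear: monotonicity inside the main lobe, and a crude size bound outside it.

## 3. Absorbing signs in a cover of the cycle

We want to say: pushing points closer together raises the energy $\sum v_cv_{c'}\kappa(c-c')$. That is the language of rearrangement inequalities, which need nonnegative functions and a kernel that decreases with distance. A top eigenvector $v$ of $[\kappa(c-c')]_C$ may have entries of both signs, since $\kappa$ takes negative values. Replacing $v$ by $|v|$ and $\kappa$ by $|\kappa|$ gives an upper bound, but with a kernel that rises again after each zero. We instead record the sign of $v_c$ as part of the position of the point.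

**Definition (the cover).** Let $X$, a symmetric kernel $\omega$ on $X$, and an extended metric $d$ on $X$ (the value $\infty$ is allowed) be as follows.

- If $r$ is odd: $X=\mathbb Z_n\times\{\pm1\}$ and $\omega((x,\epsilon),(y,\epsilon'))=\epsilon\epsilon'\kappa(x-y)$. The distance $d$ is the circular distance in $\mathbb Z_n$ if $\epsilon=\epsilon'$, and $\infty$ otherwise. The two copies of $\mathbb Z_n$ are called sheets.
- If $r$ is even: $X=\mathbb Z_{2n}$ and $\omega(x,y)=\kappa(x-y)$. The distance $d$ is the circular distance in $\mathbb Z_{2n}$.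

By (1), $\kappa$ is $n$-periodic for $r$ odd and $2n$-periodic for $r$ even, so $\omega$ is well defined. In both cases $X$ consists of one or two cycles $\mathbb Z_N$, with $N=n=rL\ge3L$ for $r$ odd and $N=2n=2rL\ge4L$ for $r$ even. Also $\omega(\xi,\xi)=1$.

**Definition (weights, energy, lift).** A weight on a finite set $S$ is a function $p:S\to[0,\infty)$. For a symmetric kernel $k$ put $Q_k(p)=\sum_{\xi,\eta\in S}p_\xi p_\eta k(\xi,\eta)$. Let $v$ be a real unit eigenvector for $\Lambda(C)$. Each $c\in C\subset[0,n)$ with $v_c\ne0$ is lifted to $\hat c\in X$: for $r$ odd, $\hat c=(c,\operatorname{sgn}v_c)$; for $r$ even, $\hat c=c$ if $v_c>0$ and $\hat c=c+n$ if $v_c<0$.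

Then $v_cv_{c'}\kappa(c-c')=|v_c||v_{c'}|\,\omega(\hat c,\hat c')$. For $r$ odd this is the definition of $\omega$. For $r$ even it is (1): a shift by $n$ in one of the two points changes the sign of $\kappa$, and a shift in both does not. Distinct $c$ have distinct lifts. With $S=\{\hat c\}$ and $p_{\hat c}=|v_c|$ we obtain
$$\Lambda(C)=Q_\omega(p),\qquad p>0\text{ on }S,\quad \sum_{\xi\in S} p_\xi^2=1,\quad 1\le|S|\le m. \tag{3}$$

*Example, $r$ even.* Let $n=4$, $r=2$, $C=\{0,3\}$, which is an interval modulo $4$. Here $\kappa(3)=\cos\frac{3\pi}4=-\frac{\sqrt2}2$, and the top eigenvector is $\frac1{\sqrt2}(1,-1)$. The lifts are $0$ and $3+4=7$ in $\mathbb Z_8$: they are neighbours, as they should be.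

*Example, $r$ odd.* Let $n=9$, $r=3$, $C=\{0,4\}$. Then $\kappa(4)=\frac13(1+2\cos\frac{8\pi}9)\approx-0.293$, the top eigenvector is again $\frac1{\sqrt2}(1,-1)$, and the lifts $(0,+1)$, $(4,-1)$ lie on different sheets, with $\omega\approx+0.293$ and $d=\infty$.

Now we compare $\omega$ with a kernel that decreases with distance. Let
$$\tilde\kappa(d)=\kappa(d)\ \text{ for }0\le d<L,\qquad \tilde\kappa(d)=0\ \text{ for }L\le d\le\infty .$$
By Lemma 3(b) it is nonincreasing, and $0\le\tilde\kappa\le1$. For $r\ge 3$ let $\tau_r=\max\{|\kappa_r(t)|:1\le t\le r-1\}$, the size of the side lobes.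

**Lemma 4.** Let $\xi,\eta\in X$, $d=d(\xi,\eta)$, $\omega=\omega(\xi,\eta)$.

1. If $d<L$, then $\omega=\tilde\kappa(d)$.
2. If $L\le d<2L$, then $\omega\le0$.
3. If $r\ge3$ and $d\ge L$ (including $d=\infty$), then $\omega\le\tau_r$.
4. If $r=2$, then $\omega\le\tilde\kappa(d)$ always.

*Proof.* Suppose first that the points lie on the same cycle. By evenness and periodicity $\omega=\kappa(d)$, where $d\le n/2$ for $r$ odd and $d\le n$ for $r$ even. Item 1 is the definition of $\tilde\kappa$. For item 2: if $d<n$, then $\sin(\pi d/n)>0$ and $\sin(\pi d/L)\le0$. If $d=n$, then $r$ is even and $\omega=\kappa(n)=-\kappa(0)=-1$.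

For item 3 on one cycle: if $d=n$, then $\omega=-1$. If $r$ is even and $n-L<d<n$, then by (1) $\omega=-\kappa(n-d)<0$, since $0<n-d<L$. If $L\le d\le n-L$, then $d/L\in[1,r-1]$ and $|\omega|\le\tau_r$. For $r$ odd nothing else can occur, since $d\le n/2\le n-L$.

If the points lie on different sheets ($r$ odd), only item 3 makes a claim. Let $d_0\le n/2$ be the circular distance of the projections to $\mathbb Z_n$. Then $\omega=-\kappa(d_0)$. It is negative if $d_0<L$. Otherwise $L\le d_0\le n-L$ and $\omega\le\tau_r$.

For item 4: when $r=2$, $\omega=\cos(\pi d/n)$, which is $\le0$ for $L=n/2\le d\le n$; for $d<L$ use item 1. $\square$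

## 4. Rearrangement on a cycle

On $\mathbb R/N\mathbb Z$ with circular distance $\mathrm{dist}$, look at the point $\frac14$. The points of $\mathbb Z_N$ have pairwise distinct distances to it, since $\mathrm{dist}(l,\frac14)=\mathrm{dist}(l',\frac14)$ with $l\ne l'$ would force $l+l'\equiv\frac12$ modulo $N$. Ordered by this distance the points are $0,1,-1,2,-2,\dots$.

**Definition (rearrangement).** For $p\ge0$ on a finite set of at most $N$ points (or on $\mathbb Z_N$), $p^*$ is the function on $\mathbb Z_N$ with the same positive values, with multiplicity, arranged in nonincreasing order along $0,1,-1,2,-2,\dots$, and zero elsewhere.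

For example, the values $5,3,3,1$ give $p^*_0=5$, $p^*_1=p^*_{-1}=3$, $p^*_2=1$. The support of $p^*$ is an interval with $|\mathrm{supp}\,p|$ points. The sets $\{0\},\{0,1\},\{-1,0,1\},\dots$, among which are all its superlevel sets, are intervals that grow alternately on the two sides.

**Lemma 5.** Let $k\ge0$ on $\mathbb Z_N$ be a nonincreasing function of circular distance, and $Q_k(p)=\sum_{l,l'}k(l-l')p_lp_{l'}$. Then $Q_k(p)\le Q_k(p^*)$ for all $p\ge0$ on $\mathbb Z_N$.

*Proof.* There are finitely many rearrangements of $p$ on $\mathbb Z_N$. Among them take those that maximize $Q_k$, and among these take one, $q$, that maximizes $L_0(q)=-\sum_lq_l\,\mathrm{dist}(l,\frac14)$. We show $q=p^*$. Suppose not. Then $q$ is not nonincreasing along the order, so there are $i,j$ with $\mathrm{dist}(i,\frac14)<\mathrm{dist}(j,\frac14)$ and $q_i<q_j$.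

**Step 1.** We set up the reflection that exchanges $i$ and $j$. Let $\sigma(x)=i+j-x$ on $\mathbb R/N\mathbb Z$. It is an isometry preserving $\mathbb Z_N$. Its two fixed points split the circle into two open half-circles, exchanged by $\sigma$. Since $\frac12\not\equiv i+j$ modulo $N$, the point $\frac14$ is not fixed; let $H$ be the half-circle containing it. If $x,y\in H$ have coordinates $a,b\in(0,N/2)$ measured from a fixed point, then $\sigma y$ has coordinate $-b$, and
$$\mathrm{dist}(x,y)=|a-b|<\min(a+b,\,N-a-b)=\mathrm{dist}(x,\sigma y). \tag{4}$$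
Taking $x=\frac14$ shows that points of $H$ are closer to $\frac14$ than their mirror images. As $j=\sigma(i)\ne i$ and $i$ is the closer one, $i\in H$.

**Step 2.** We move the larger value of each mirror pair into $H$ and check that $Q_k$ does not drop. For $l\in H\cap\mathbb Z_N$ put $q'_l=\max(q_l,q_{\sigma l})$ and $q'_{\sigma l}=\min(q_l,q_{\sigma l})$; put $q'=q$ at fixed points. For $l,l'\in H$, the terms of $Q_k$ with indices in $\{l,\sigma l\}\times\{l',\sigma l'\}$ sum to
$$k(l-l')\,(q_lq_{l'}+q_{\sigma l}q_{\sigma l'})+k(l-\sigma l')\,(q_lq_{\sigma l'}+q_{\sigma l}q_{l'}),$$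
because $\sigma$ is an isometry. By (4), $k(l-l')\ge k(l-\sigma l')$. The two brackets have sum $(q_l+q_{\sigma l})(q_{l'}+q_{\sigma l'})$, which does not change when $q$ becomes $q'$. The first bracket does not decrease, since pairing larger with larger and smaller with smaller gives the larger sum of products. So the displayed sum does not decrease. Terms with one index at a fixed point $x$ and the other in $\{l,\sigma l\}$ carry the common factor $k(x-l)=k(x-\sigma l)$ and depend only on $q_l+q_{\sigma l}$. Terms between fixed points do not change. Hence $Q_k(q')\ge Q_k(q)$, and so $q'$ is again a maximizer.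

**Step 3.** We obtain the contradiction from $L_0$. No mirror pair is worsened, because larger values sit at the closer points. The pair $(i,j)$ is strictly improved, since $q_i<q_j$ with $i$ closer. So $L_0(q')>L_0(q)$, against the choice of $q$. $\square$

If $|\mathrm{supp}\,p|\le m$, all differences inside $\mathrm{supp}\,p^*$ are at most $m-1<L\le N/2$. So circular and linear distance agree there, and $\tilde\kappa=\kappa$ on these differences. We write
$$E(p):=Q_\kappa(p^*)=Q_{\tilde\kappa}(p^*).$$
This number, the packed energy, depends only on the multiset of values of $p$, and it makes sense for weights on any set of at most $m$ points. Since $p^*$ lives on at most $m$ consecutive integers,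
$$E(p)\le\Lambda_m\sum_\xi p_\xi^2 . \tag{5}$$

**The case $r=2$.** We already have a proof of the inequality. By (3), Lemma 4(4), Lemma 5 on the cycle $\mathbb Z_{2n}$, and (5),
$$\Lambda(C)=Q_\omega(p)\le Q_{\tilde\kappa}(p)\le Q_{\tilde\kappa}(p^*)=E(p)\le\Lambda_m .$$

## 5. Side lobes break the rearrangement argument

For $r\ge3$ the first inequality of this chain, $\omega\le\tilde\kappa(d)$, is false in general. There are two reasons. For $r$ odd, two points on different sheets can have $\omega>0$ although $d=\infty$ and $\tilde\kappa(d)=0$; the pair $(0,+1),(4,-1)$ for $n=9$, $r=3$ above has $\omega\approx0.293$, and there is no common circle on which to rearrange. For $r\ge4$, positive side lobes appear within a cycle at distances beyond $2L$. For example $\kappa_4(\tfrac52)=\frac1{4\sin(5\pi/8)}\approx0.2706$.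

The natural repair within a cycle is to replace $\omega$ by its monotone majorant $k(d)$, the maximum of $\omega$ and $0$ over all distances $\ge d$. Lemma 5 then gives $Q_\omega(p)\le Q_k(p^*)$. But what we need on the right is $Q_\kappa(p^*)$, and $k$ can exceed $\kappa$ inside the main lobe near its end, where $\kappa$ is smaller than the side lobes. Concretely, take $n=32$, $r=4$, $m=L=8$. Then
$$\kappa(7)=\frac{\sin(7\pi/8)}{4\sin(7\pi/32)}\approx0.151,\qquad k(7)\ge\kappa(20)=\frac1{4\sin(5\pi/8)}\approx0.2706 .$$
Since $k\ge\kappa$ on the differences $0,\dots,7$, every positive weight on $8$ points has $Q_k(p^*)>E(p)$. The chain does not close.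

What saves us is quantitative. Far-apart points interact weakly (at most $\tau_r$), and two packed blocks standing next to each other interact strongly on average. So a spread-out configuration should be cut into two parts, each packed separately, and the packed blocks pushed together. The target is the following.

**Proposition 6.** Let $S\subset X$ with $1\le|S|\le m$ and let $p>0$ be weights on $S$. Then $Q_\omega(p)\le E(p)$.

The plan is induction on $|S|$. Suppose we know a constant $c$ such that joining packed blocks always gives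
$$E(p)\ge E(p_U)+E(p_V)+2c\,a_Ua_V,$$
where $S=U\sqcup V$, the weights $p_U,p_V$ are the restrictions, and $a_U,a_V$ are the sums of $p$ over $U,V$. Then any $S$ with a partition whose cross energy $\sum_{\xi\in U,\eta\in V}p_\xi p_\eta\,\omega(\xi,\eta)$ is less than $c\,a_Ua_V$ is settled by induction. We therefore need a good value of $c$, a good bound for $\tau_r$, and an argument that every $S$ that Lemma 5 cannot treat directly has a weak partition.

## 6. Two adjacent packed blocks

We first need estimates for the main lobe that are uniform in $r$. Recall the Euler products $\cos\frac{\pi t}2=\prod_{j\ge1}\big(1-\frac{t^2}{(2j-1)^2}\big)$ and $\sin\pi t=\pi t\lim_{N\to\infty}\prod_{j\le N}(1-\frac tj)(1+\frac tj)$.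

**Lemma 7.** For $0\le t\le1$:

1. $\dfrac{\sin\pi t}{\pi t}\le\kappa_r(t)\le\cos\dfrac{\pi t}2\le1-t^2$ (the left side read as $1$ at $t=0$);
2. $\kappa_r(t)+\kappa_r(1-t)\ge1+t(1-t)$.

*Proof.* (1) The cases $t=0$ and $t=1$ are immediate, so let $0<t<1$. The first inequality is $r\sin(\pi t/r)\le\pi t$. The second is Lemma 3(a) with $\alpha=\pi t$: as $r\ge2\ge t$, we have $r\sin(\pi t/r)\ge2\sin(\pi t/2)$, so $\kappa_r(t)\le\kappa_2(t)=\cos\frac{\pi t}2$. In the product for the cosine all factors lie in $[0,1]$ and the first one is $1-t^2$.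

(2) At $t=0,1$ both sides equal $1$. For $0<t<1$, part (1) gives
$$\kappa_r(t)+\kappa_r(1-t)\ge\frac{\sin\pi t}{\pi t}+\frac{\sin\pi t}{\pi(1-t)}=\frac{\sin\pi t}{\pi t(1-t)} .$$
In the product for $\frac{\sin \pi t}{\pi t}$ cancel the factor $1-t$ (the one with $j=1$) and regroup each $1+\frac tj$ with $1-\frac t{j+1}$. In the partial product up to $N$ one factor $1+\frac tN$ is left over, and it tends to $1$. Hence
$$\frac{\sin\pi t}{\pi t(1-t)}=\prod_{j\ge1}\Big(1+\frac tj\Big)\Big(1-\frac t{j+1}\Big)=\prod_{j\ge1}\Big(1+\frac{t(1-t)}{j(j+1)}\Big)\ge1+\sum_{j\ge1}\frac{t(1-t)}{j(j+1)}=1+t(1-t). \ \square$$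

**Lemma 8.** Let $p>0$ be weights on $S=U\sqcup V$ with $U,V\ne\emptyset$ and $|S|\le m$, and let $a_U,a_V$ be the sums of $p$ over $U,V$. Then
$$E(p)\ge E(p_U)+E(p_V)+2\cdot\tfrac7{12}\,a_Ua_V .$$

*Proof.* Let $u=|U|$, $w=|V|$, $b=u+w\le m\le L$.

**Step 1.** We place the two packed blocks side by side, leaning towards each other. Put the values of $p_U$ on $\{1,\dots,u\}$ as a function $f$, and those of $p_V$ on $\{u+1,\dots,b\}$ as a function $g$, each a translated and possibly reflected copy of $p_U^*$, $p_V^*$. The intervals on which the values are filled in, in decreasing order, are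
$$I_1\subset\dots\subset I_u=\{1,\dots,u\},\qquad J_1\subset\dots\subset J_w=\{u+1,\dots,b\},\qquad |I_i|=i,\ |J_j|=j .$$
Going down from the full block, points are removed alternately at the two ends. Choose the reflection so that the end away from the other block loses its point first. So $I_{u-1}=\{2,\dots,u\}$, $I_{u-2}=\{2,\dots,u-1\}$, $I_{u-3}=\{3,\dots,u-1\}$, and so on: the centre of $I_i$ is $\frac{u+1}2$ or $\frac{u+2}2$, hence at least $\frac{u+1}2$. Likewise the centre of $J_j$ is at most $u+\frac{w+1}2$.

**Step 2.** We compare with the full packing of $p$. The function $h=f+g$ is a rearrangement of $p$ on $b$ consecutive points, where all differences are at most $b-1<L\le N/2$. Place it on the cycle $\mathbb Z_N$ and apply Lemma 5 with the kernel $\tilde\kappa$: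
$$E(p)=Q_{\tilde\kappa}(p^*)\ge Q_{\tilde\kappa}(h)=Q_\kappa(h)=E(p_U)+E(p_V)+2\sum_{x,y}f(x)g(y)\kappa(y-x).$$

**Step 3.** We reduce the cross term to uniform distributions. Write $f=\sum_if_i1_{I_i}$ and $g=\sum_jg_j1_{J_j}$, where $f_i,g_j\ge0$ are the differences of consecutive ordered values. Then $\sum_iif_i=a_U$ and $\sum_jjg_j=a_V$. The cross sum is $\sum_{i,j}f_ig_j\cdot ij\cdot A_{ij}$, where $A_{ij}$ is the average of $\kappa(y-x)$ over $I_i\times J_j$. If all $A_{ij}\ge\frac7{12}$, the cross sum is at least $\frac7{12}a_Ua_V$.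

**Step 4.** We bound $A_{ij}$ by a symmetrization about $L/2$. Let $x\in I_i$, $y\in J_j$ be independent and uniform, $s=y-x$, $\bar s=\mathbb Es$, $z=s-\bar s$. By Step 1, $\bar s\le u+\frac{w+1}2-\frac{u+1}2=\frac b2\le\frac L2$. The variable $z$ is symmetric, $|z|\le\frac{i-1}2+\frac{j-1}2\le\frac{b-2}2<\frac L2$, and since a uniform variable on $i$ consecutive integers has variance $\frac{i^2-1}{12}$,
$$\mathbb Ez^2=\frac{i^2-1+j^2-1}{12}\le\frac{u^2+w^2-2}{12}\le\frac{(b-1)^2-1}{12}\le\frac{L^2}{12} .$$
Here $u^2+w^2\le(b-1)^2+1$, because for fixed $u+w=b$ the sum of squares is convex in $u$ and is largest at $u=1$ or $w=1$. Now $0<s\le\frac L2+z<L$, so Lemma 3(b) gives $\kappa(s)\ge\kappa(\frac L2+z)$. By the symmetry of $z$ and Lemma 7(2) with $t=\frac12+\frac zL$, where $t(1-t)=\frac14-\frac{z^2}{L^2}$,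
$$A_{ij}=\mathbb E\kappa(s)\ge\tfrac12\,\mathbb E\big[\kappa(\tfrac L2+z)+\kappa(\tfrac L2-z)\big]\ge\tfrac12\Big(1+\tfrac14-\frac{\mathbb Ez^2}{L^2}\Big)\ge\tfrac12\cdot\tfrac76=\tfrac7{12}.\ \square$$

There is not much room in this constant. For a single point next to a block of $L-1$ points with equal weights, the average of $\kappa_r(d/L)$ over $d=1,\dots,L-1$ tends, as $r$ and the integer $L$ go to infinity, to
$$\int_0^1\frac{\sin\pi t}{\pi t}\,dt=1-\frac{\pi^2}{3!\cdot3}+\frac{\pi^4}{5!\cdot5}-\frac{\pi^6}{7!\cdot7}+\cdots\approx0.5895,$$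
while $\frac7{12}\approx0.5833$.

## 7. The size of the side lobes

**Lemma 9.** $\tau_3\le\frac13$, and $\tau_r\le\frac3{11}$ for $r\ge4$.

*Proof.* For $r=3$ and $t\in[1,2]$ we have $\cos\frac{2\pi t}3\in[-1,-\frac12]$, so $\kappa_3(t)=\frac13(1+2\cos\frac{2\pi t}3)\in[-\frac13,0]$.

Let $r\ge4$. Since $|\kappa_r(r-t)|=|\kappa_r(t)|$, assume $1\le t\le r/2$. If $t\ge2$, then $\sin\frac{\pi t}r\ge\sin\frac{2\pi}r$, and Lemma 3(a) with $\alpha=2\pi$ gives $r\sin\frac{2\pi}r\ge4\sin\frac\pi2=4$; so $|\kappa_r(t)|\le\frac14$. If $1\le t\le2$, Lemma 3(a) with $\alpha=\pi t$ gives $r\sin\frac{\pi t}r\ge4\sin\frac{\pi t}4$. With $\theta=\frac{\pi t}4\in[\frac\pi4,\frac\pi2]$,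
$$|\kappa_r(t)|\le\frac{|\sin4\theta|}{4\sin\theta}=|\cos\theta\cos2\theta|=y(1-2y^2),\qquad y=\cos\theta\in[0,\tfrac{\sqrt2}2].$$
The maximum is at $6y^2=1$ and equals $\frac1{\sqrt6}\cdot\frac23=\frac{\sqrt6}9$. Finally $\frac{\sqrt6}9<\frac3{11}$, because $(11\sqrt6)^2=726<729=27^2$; and $\frac14<\frac3{11}$. $\square$

## 8. Cutting spread-out configurations: proof of Proposition 6

We argue by induction on $|S|$, and put $c=\frac7{12}$. Sets with one point fall under Case B below.

**Step 1: the splitting rule.** This is where the induction hypothesis enters. Suppose $S=U\sqcup V$ with $U,V\ne\emptyset$ and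
$$\sum_{\xi\in U,\ \eta\in V}p_\xi p_\eta\,\omega(\xi,\eta)<c\,a_Ua_V . \tag{6}$$
Then, by the induction hypothesis for $U$ and $V$ and by Lemma 8,
$$Q_\omega(p)<Q_\omega(p_U)+Q_\omega(p_V)+2c\,a_Ua_V\le E(p_U)+E(p_V)+2c\,a_Ua_V\le E(p).$$
So $S$ is settled, with strict inequality. Condition (6) says that the average of $\omega$ between $U$ and $V$, with respect to the weights, is below $c$.

**Step 2, Case A: $r$ is odd and $S$ meets both sheets.** We cut along the sheets. By Lemma 4(3) and Lemma 9, all cross values are $\le\tau_r\le\frac13<c$, so (6) holds.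

**Step 3, Case B: $S$ lies in one cycle, and $r=2$ or $d<2L$ for all pairs in $S$.** Here rearrangement works directly. By Lemma 4, $\omega\le\tilde\kappa(d)$ on $S\times S$: use item 4 if $r=2$, and items 1 and 2 otherwise. With Lemma 5,
$$Q_\omega(p)\le Q_{\tilde\kappa}(p)\le Q_{\tilde\kappa}(p^*)=E(p).$$

**Step 4, Case C: $S$ lies in one cycle, $r\ge3$, and some $x_1,x_2\in S$ have $d(x_1,x_2)\ge2L$.** This is the remaining case, and it takes the rest of the proof. For $r=3$ all distances in a cycle are at most $n/2=\frac32L<2L$, so in fact $r\ge4$. Put $\tau=\frac3{11}$. By Lemmas 4 and 9, $\omega=\tilde\kappa(d)$ if $d<L$ and $\omega\le\tau$ if $d\ge L$; in particular $\omega\le\tilde\kappa(d)+\tau$ always.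

Let $\mu=p/\sum p$, a probability on $S$. Condition (6) is homogeneous, so it may be checked for $\mu$. For $i=1,2$ put
$$e_i=\sum_y\mu(y)\omega(x_i,y),\qquad K_i=\sum_y\mu(y)\tilde\kappa(d(x_i,y)),\qquad \pi_i=\mu\{y:d(x_i,y)<L\}.$$
These are the total interaction of $x_i$ with $S$, the part of it due to near points, and the mass of the near points. They satisfy $e_i\le K_i+\tau(1-\pi_i)$ and $K_i\le\pi_i$.

**Step 5, Case C1: $e_i\le c$ for some $i$.** We detach the single point $x_i$. Since $\omega(x_i,x_i)=1$ and $c<1$,
$$\sum_{y\ne x_i}\mu(y)\omega(x_i,y)=e_i-\mu(x_i)\le c-\mu(x_i)<c\,(1-\mu(x_i)).$$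
Multiplying by $\mu(x_i)$ gives (6) for $U=\{x_i\}$, $V=S\setminus\{x_i\}$.

**Step 6, Case C2: $e_1>c$ and $e_2>c$.** Now both $x_1$ and $x_2$ must have a lot of mass nearby, and we will see that the two corresponding halves of $S$ interact weakly. First the amount of nearby interaction: from $c<e_i\le K_i+\tau-\tau\pi_i$ and $\pi_i\ge K_i$ we get $K_i>c-\tau+\tau\pi_i\ge c-\tau+\tau K_i$, so
$$K_i>p_0:=\frac{c-\tau}{1-\tau}=\frac{41/132}{96/132}=\frac{41}{96}. \tag{7}$$

**Step 7.** We assign each point to the closer of $x_1,x_2$. Let $U=\{y\in S:d(y,x_1)\le d(y,x_2)\}$ and $V=S\setminus U$. Then $x_1\in U$, $x_2\in V$. If $d(y,x_1)<L$, then $d(y,x_2)\ge2L-d(y,x_1)>L$, so $y\in U$. Likewise $d(y,x_2)<L$ implies $y\in V$. As $\tilde\kappa$ vanishes at distances $\ge L$,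
$$K_1=\sum_{y\in U}\mu(y)\tilde\kappa(d(x_1,y)),\qquad K_2=\sum_{y\in V}\mu(y)\tilde\kappa(d(x_2,y)).$$
Let $F=\mu(U)\in(0,1)$.

**Step 8.** We show that the path $x_1\to y\to y'\to x_2$ is too long for three strong interactions. The claim is that for $y\in U$, $y'\in V$,
$$\tilde\kappa(d(x_1,y))+\tilde\kappa(d(y,y'))+\tilde\kappa(d(y',x_2))\le2 . \tag{8}$$
By the triangle inequality the three distances sum to at least $2L$. If one of them is $\ge L$, its term is $0$ and the other two are at most $1$. Otherwise they are $Lt_1,Lt_2,Lt_3$ with $t_i<1$ and $\sum t_i\ge2$. By Lemma 7(1) and the Cauchy–Schwarz inequality the sum is at most $3-\sum t_i^2\le3-\frac13\big(\sum t_i\big)^2\le3-\frac43<2$.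

**Step 9.** We average (8) and check numbers. Let $y,y'$ be independent, distributed as $\mu$ conditioned on $U$ and on $V$. Then $\mathbb E\,\tilde\kappa(d(x_1,y))=K_1/F$ and $\mathbb E\,\tilde\kappa(d(x_2,y'))=K_2/(1-F)$. With $\omega\le\tau+\tilde\kappa(d)$, (8) and (7),
$$\mathbb E\,\omega(y,y')\le\tau+2-\frac{K_1}F-\frac{K_2}{1-F}<\tau+2-p_0\Big(\frac1F+\frac1{1-F}\Big)\le\tau+2-4p_0,$$
since $\frac1F+\frac1{1-F}=\frac1{F(1-F)}\ge4$. Finally
$$\tau+2-4p_0=\frac3{11}+2-\frac{41}{24}=\frac{72+528-451}{264}=\frac{149}{264}<\frac{154}{264}=\frac7{12}=c .$$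
So the average of $\omega$ between $U$ and $V$ is below $c$, which is (6). This finishes Case C2 and the proof of Proposition 6. $\square$

## 9. The inequality of Theorem 1

For $r=1$ we saw that $\|DFT^n_{R,C}\|_2^2=m$ for every $C$. For $r\ge2$, by (3), Proposition 6, and (5) with $\sum p_\xi^2=1$,
$$\Lambda(C)=Q_\omega(p)\le E(p)\le\Lambda_m=\Lambda(I). \tag{9}$$
By (2), $\|DFT^n_{R,C}\|_2^2=r\Lambda(C)\le r\Lambda(I)=\|DFT^n_{R,I}\|_2^2$. The case $r\mid n$, $m=n/r$ is the conjecture of Section 1.

## 10. Equality forces an interval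

Let $r\ge2$ and suppose $\Lambda(C)=\Lambda(I)$. If $m=1$, every $C$ is an interval, so let $m\ge2$. Both inequalities in (9) are equalities.

**Step 1.** We show that $v$ has no zero entry. Since $E(p)=\Lambda_m$, the unit vector $p^*$, viewed on $m$ consecutive integers that contain its support, attains $\lambda_{\max}$ of $[\kappa(i-j)]_{0\le i,j<m}$, so it is an eigenvector for this eigenvalue. The matrix has positive entries, because $|i-j|\le m-1<L$ and $\kappa>0$ on $[0,L)$. By Perron's theorem the top eigenspace is spanned by a strictly positive vector. So $p^*>0$ on all $m$ points, and $|S|=m$. In particular $C$ is the projection of $S$ to $\mathbb Z_n$.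

**Step 2.** We show that $S$ is in Case B. In Cases A and C the splitting rule gave $Q_\omega(p)<E(p)$, which is now excluded. So $S$ lies in one cycle $\mathbb Z_N$, and the chain in Case B is a chain of equalities; in particular $Q_{\tilde\kappa}(p)=Q_{\tilde\kappa}(p^*)$.

**Step 3.** We extract information on distances by cutting $\tilde\kappa$ into levels. For integers $d\ge0$,
$$\tilde\kappa(d)=\sum_{j\ge0}\big(\tilde\kappa(j)-\tilde\kappa(j+1)\big)1_{d\le j},$$
with nonnegative coefficients. Lemma 5 applies to each kernel $1_{d\le j}$. Since the sum of these inequalities is an equality, each one with a positive coefficient is an equality. The coefficient for $j=m-1$ is positive: $m-1<m\le L$, and $\kappa$ is strictly decreasing on $[0,L]$ with $\kappa(L)=0$. As $p^*$ is supported on $m$ consecutive points, all pairs in its support are at distance at most $m-1$. Therefore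
$$\sum_{\xi,\eta\in S,\ d(\xi,\eta)\le m-1}p_\xi p_\eta=\Big(\sum_{\xi\in S} p_\xi\Big)^2 .$$
Since $p>0$ on $S$, all pairwise circular distances in $S$ are at most $m-1$.

**Step 4.** We conclude that $S$ is an interval of the cycle. Fix $x\in S$; then $S\subset[x-(m-1),x+(m-1)]$, an arc of $2m-1<N$ points. Let $q\le2m-2$ be the linear distance along this arc between the extreme points of $S$. Their circular distance $\min(q,N-q)$ is at most $m-1$. Since $N\ge3L\ge3m$, we have $N-q\ge m+2>m-1$. So $q\le m-1$, and the $m$ points of $S$ are $m$ consecutive points of the cycle. Its projection $C$ to $\mathbb Z_n$, along $(x,\epsilon)\mapsto x$ for $r$ odd and along $\mathbb Z_{2n}\to\mathbb Z_n$ for $r$ even, consists of consecutive points modulo $n$. So $C$ is an interval, and Theorem 1 is proved. $\blacksquare$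

## 11. From Fourier minors to time and band limiting

We prove Theorem 2. If $|W|=0$ or $|T|=0$, both norms are $0$. Otherwise modulation, which commutes with $P_T$ and translates $W$, and dilation by the factor $|W|$, which turns $W$ into an interval of length $1$ and $T$ into a set of measure $|T||W|$, reduce to
$$W=[-\tfrac12,\tfrac12],\qquad 0<|T|\le1 .$$
Write $\mathrm{sinc}(x)=\frac{\sin\pi x}{\pi x}$, $\mathrm{sinc}(0)=1$. This is the inverse Fourier transform of $1_W$, so $P_TP_WP_T$ is the integral operator with kernel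
$$A_T(x,y)=1_T(x)\,\mathrm{sinc}(x-y)\,1_T(y).$$
The kernel is square integrable, so the operator is positive and compact, and $\|P_WP_T\|^2=\|P_TP_WP_T\|=\lambda(T)$, its largest eigenvalue. As $P_W$ commutes with translations, $\lambda(T_0)$ depends only on the length of the interval $T_0$. We must show $\lambda(T)\le\lambda([0,|T|))$. We use twice that the largest eigenvalues of two positive Hilbert–Schmidt operators differ at most by the operator norm of the difference, hence at most by its Hilbert–Schmidt norm.

**Step 1.** We pass from $\kappa$ to $\mathrm{sinc}$. Let $C\subset\mathbb Z$ be finite with $1\le|C|=m\le k$, $k\in\mathbb N$. Then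
$$\lambda_{\max}\big[\mathrm{sinc}(\tfrac{c-c'}k)\big]_{c,c'\in C}\le\lambda_{\max}\big[\mathrm{sinc}(\tfrac{i-j}k)\big]_{0\le i,j<m}. \tag{10}$$
Apply (9) with $n=rk$, so that $L=k$ and $mr\le n$, and let $r\to\infty$. For large $r$ the set $C$ embeds in $\mathbb Z_n$. For each fixed integer $x$, $\kappa(x)=\frac{\sin(\pi x/k)}{r\sin(\pi x/(rk))}\to\mathrm{sinc}(x/k)$. The largest eigenvalue is a continuous function of the matrix entries, so (10) follows.

**Step 2.** We treat finite unions $T$ of bounded half-open intervals with $0<|T|<1$, by discretizing with mesh $1/k$. Let $C_k=\{c\in\mathbb Z:c/k\in T\}$. Each interval of length $\ell$ contains $k\ell+O(1)$ of the points $c/k$, so $|C_k|/k\to|T|$. In particular $1\le|C_k|\le k$ for large $k$. Consider the kernel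
$$\sum_{c,c'\in C_k}\mathrm{sinc}(\tfrac{c-c'}k)\,1_{[\frac ck,\frac{c+1}k)}(x)\,1_{[\frac{c'}k,\frac{c'+1}k)}(y).$$
In the orthonormal functions $\sqrt k\,1_{[c/k,(c+1)/k)}$ its operator has matrix $\frac1k\,[\mathrm{sinc}(\frac{c-c'}k)]_{C_k}$, and it vanishes on their orthogonal complement. The matrix is positive semidefinite, because $\mathrm{sinc}(\frac{c-c'}k)=\int_{-1/2}^{1/2}e^{2\pi i\xi c/k}\,\overline{e^{2\pi i\xi c'/k}}\,d\xi$. So the operator is positive with largest eigenvalue $\frac1k\lambda_{\max}[\mathrm{sinc}(\frac{c-c'}k)]_{C_k}$. For $x,y$ off the finitely many endpoints of $T$, the left mesh points $c/k=\lfloor kx\rfloor/k$ and $\lfloor ky\rfloor/k$ tend to $x$ and $y$, and for large $k$ they lie in $T$ exactly when $x$ and $y$ do. So the kernels converge almost everywhere to $A_T$. They are bounded by $1$ and supported in a fixed bounded set, so by dominated convergence they converge in Hilbert–Schmidt norm. Hence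
$$\lambda(T)=\lim_{k\to\infty}\tfrac1k\lambda_{\max}\big[\mathrm{sinc}(\tfrac{c-c'}k)\big]_{C_k}.$$
The same argument with $\{0,\dots,|C_k|-1\}$ in place of $C_k$, whose cells fill $[0,|C_k|/k)$ with $|C_k|/k\to|T|$, gives $\frac1k\lambda_{\max}[\mathrm{sinc}(\frac{i-j}k)]_{0\le i,j<|C_k|}\to\lambda([0,|T|))$. By (10), $\lambda(T)\le\lambda([0,|T|))$.

**Step 3.** We pass to general $T$ with $0<|T|\le1$ by approximation. For large $j$ choose, by continuity of $s\mapsto|T\cap[-s,s]|$, a bounded set $T^{(j)}\subset T$ with $|T|-\frac2j<|T^{(j)}|\le|T|-\frac1j$. Then choose a finite union $T_j$ of bounded half-open intervals with $|T_j\triangle T^{(j)}|<\frac1{2j}$. Then $|T_j|<|T|-\frac1{2j}<1$, $|T_j\triangle T|\to0$, and $|T_j|>0$ for large $j$. For sets $T,T'$ of finite measure the kernel $A_T-A_{T'}$ is bounded by $|\mathrm{sinc}(x-y)|$ and vanishes unless $x$ or $y$ lies in $T\triangle T'$. So, since $\int\mathrm{sinc}^2=|W|=1$ by Plancherel,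
$$\|A_T-A_{T'}\|_{HS}^2\le2\,|T\triangle T'|\int_{\mathbb R}\mathrm{sinc}^2=2\,|T\triangle T'| .$$
Hence $\lambda(T_j)\to\lambda(T)$. Applying the same bound to $[0,|T_j|)$ and $[0,|T|)$, whose symmetric difference has measure $\big||T_j|-|T|\big|\to0$, gives $\lambda([0,|T_j|))\to\lambda([0,|T|))$. By Step 2, $\lambda(T_j)\le\lambda([0,|T_j|))$ for all large $j$. In the limit $\lambda(T)\le\lambda([0,|T|))$, that is, $\|P_WP_T\|\le\|P_WP_{T_0}\|$. $\blacksquare$
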